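# The icosahedral binary quintic and the failure of a $q,t$-Fuß-Catalan formula

## A binary quintic built from two vectors and an icosahedron

Put a regular icosahedron in $V=\mathbb R^3$ with vertices
$$\pm(0,0,1),\qquad \pm\tfrac1{\sqrt5}(2\cos\theta_j,\,2\sin\theta_j,\,1),\quad \theta_j=\tfrac{2\pi j}{5},\ j=0,\dots,4 .$$
Its full symmetry group is the reflection group $W=H_3$. We use these standard facts: $H_3$ has degrees $2,6,10$ and $15$ reflections, all its reflections are conjugate, and it contains $-1$, with $\det(-1)=-1$.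

Let $X,Y,Z$ be the coordinates of $V$. Put $a=X+iY$, $b=X-iY$, $\zeta=e^{2\pi i/5}$, so that $X^2+Y^2+Z^2=ab+Z^2$ and $a\zeta^{-j}+b\zeta^{j}=2(X\cos\theta_j+Y\sin\theta_j)$. Up to a scalar, the product of the six linear forms given by the six vertex axes is
$$f=Z\prod_{j=0}^4\bigl(Z+a\zeta^{-j}+b\zeta^{j}\bigr)=Z^6-5abZ^4+5a^2b^2Z^2+Z(a^5+b^5).\tag{1}$$

To check the expansion, use $A^5+B^5=(A+B)^5-5AB(A+B)^3+5A^2B^2(A+B)$ with $A=a\zeta^{-j}$, $B=b\zeta^j$. Here $AB=ab$, $A^5=a^5$, $B^5=b^5$, so $Z=-(A+B)$ is a root of the monic quintic $Z^5-5abZ^3+5a^2b^2Z+a^5+b^5$. The five values $-(a\zeta^{-j}+b\zeta^j)$ are distinct elements of $\mathbb C(a,b)$, so they are all the roots.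

The polynomial $f$ is $W$-invariant. Indeed $W$ permutes the six axes, so $f\circ w=\chi(w)f$ for a character $\chi$ of $W$. The reflection $Y\mapsto -Y$ lies in $W$ and fixes $(0,0,1)$, where $f=1$, so $\chi=1$ on it. All reflections are conjugate and generate $W$, hence $\chi=1$. Moreover $f$ is not a multiple of $(ab+Z^2)^3$, since it contains $Z^6$ but not $a^3b^3$. So $f$ may serve as the basic invariant of degree $6$.

Now take two vectors $x,y\in V_{\mathbb C}=\mathbb C^3$. We want polynomials in $(x,y)$ that change by $\det(w)$ when $w\in W$ is applied to both vectors. A determinant does this, but a $3\times3$ determinant needs a third vector made from $x$ and $y$. A gradient of an invariant supplies one. The invariant $x\cdot x$ is useless, because its gradient at $\alpha x+\beta y$ is $2(\alpha x+\beta y)$, which lies in the span of $x$ and $y$. The next invariant is $f$. Define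
$$\Phi(x,y)(\alpha,\beta)=\det\bigl(x,\,y,\,\nabla f(\alpha x+\beta y)\bigr)=(df)_{\alpha x+\beta y}(x\times y).\tag{2}$$
This is a binary quintic form in $(\alpha,\beta)$ whose six coefficients are polynomials in $(x,y)$. It has two symmetries.

* Since $f$ is invariant and $w\in W$ is orthogonal, $\nabla f(wv)=w\nabla f(v)$. Hence $\Phi(wx,wy)=\det(w)\Phi(x,y)$.
* If $g\in GL_2(\mathbb C)$ and $(x',y')=(x,y)g$ (a $3\times2$ matrix times $g$), then $x'\times y'=\det(g)\,x\times y$ and $\alpha x'+\beta y'=(x,y)\,g(\alpha,\beta)^T$. Hence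
$$\Phi((x,y)g)(\alpha,\beta)=\det(g)\,\Phi(x,y)\bigl(g(\alpha,\beta)^T\bigr).\tag{3}$$

The coefficient of $\alpha^i\beta^{5-i}$ has degree $1+i$ in $x$ and $6-i$ in $y$.

What is this for? There is a conjectured product formula for a bigraded count attached to every finite reflection group $W$ and integer $m\ge1$. The six coefficients of $\Phi$ turn out to be algebraically independent, and nothing alternating exists in degree below theirs. This forces a full copy of the degree-$m$ polynomials in six variables into the space being counted, and the product formula has no room for it.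

## Generalized diagonal coinvariants, and what will be proved

Let $V$ be a real vector space of dimension $\ell\ge1$ and $W\subseteq O(V)$ a finite real reflection group, irreducible and acting essentially (no nonzero fixed vectors). Let $d_1,\dots,d_\ell$ be its degrees, i.e. the degrees of algebraically independent homogeneous generators of $\mathbb C[V]^W$. Let $h=\max_i d_i$ be the Coxeter number and $N$ the number of reflections. Write
$$S=\mathbb C[V\oplus V]=\mathbb C[\mathbf x,\mathbf y],\qquad (w\cdot F)(x,y)=F(w^{-1}x,w^{-1}y),$$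
bigraded by $\mathbf x$-degree and $\mathbf y$-degree. Let $\mathfrak m=(\mathbf x,\mathbf y)$, let $R=S^W$, and let $R_+\subset R$ be the invariants without constant term. Let $\varepsilon$ be the character $w\mapsto\det(w)$. A polynomial $F$ is *alternating* if $w\cdot F=\det(w)F$ for all $w$. Let $U\subset S$ be the space of alternating polynomials, and $U^m$ the linear span of products of $m$ elements of $U$. Put $\mathcal A=SU$ and $\mathcal I=SR_+$, with the convention $\mathcal A^0=S$.

**Definition.** For $m\ge1$ the generalized diagonal coinvariants are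
$$DR^{(m)}(W)=\mathcal A^{m-1}/\mathcal I\mathcal A^{m-1}\otimes\varepsilon^{\otimes(m-1)},$$
with the bigrading inherited from $S$ and no shift. The $q,t$-Fuß-Catalan number $\mathrm{Cat}^{(m)}(W;q,t)$ is the bigraded Hilbert series of its $\varepsilon$-isotypic component, where $q$ records $\mathbf x$-degree and $t$ records $\mathbf y$-degree. Equivalently, it is the Hilbert series of the part of $\mathcal A^{m-1}/\mathcal I\mathcal A^{m-1}$ on which $W$ acts by $\varepsilon^m$.

For $W$ of type $A_{n-1}$ this is Haiman's $\mathrm{Cat}^{(m)}_n(q,t)$. Write $[n]_q=1+q+\dots+q^{n-1}$ and $[n]_{q,t}=q^{n-1}+q^{n-2}t+\dots+t^{n-1}$.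

**Conjecture.** For every $W$ as above and every $m\ge1$,
$$\mathrm{Cat}^{(m)}(W;q,q^{-1})=q^{-mN}\prod_{i=1}^\ell\frac{[d_i+mh]_q}{[d_i]_q}.\tag{4}$$

The problem comes from "9.1t - Fup - Catalan numbers", which asks to prove or disprove (4) for all such $W$ and $m$. The answer is that (4) is false in general.

**Theorem 1.** For $W=H_3$ and every $m\ge2$, identity (4) fails.

**Theorem 2.** $\mathrm{Cat}^{(1)}(H_3;q,t)=[16]_{q,t}+qt[10]_{q,t}+qt[6]_{q,t}$, and for $m=1$ identity (4) holds. So for $H_3$ it holds if and only if $m=1$.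

**Theorem 3.** $\mathrm{Cat}^{(m)}(H_3;1,1)\ge\binom{m+5}{5}$. For large $m$ it is a polynomial in $m$ of degree exactly $5$, whereas (4) predicts degree $3$.

**Theorem 4.** If $W'$ is a parabolic subgroup of $W$, then $\mathrm{Cat}^{(m)}(W;1,1)\ge\mathrm{Cat}^{(m)}(W';1,1)$ for all $m$. Consequently (4) fails for $H_4$ for all $m\ge6738$, even at $q=1$.

For the dihedral groups (4) is known to hold, as we check below from the known formula for $\mathrm{Cat}^{(m)}$. Nothing is claimed here about the remaining types.

## Replacing ideals by products of alternating polynomials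

The definition mixes ideals, powers and isotypic parts. This section reduces it to something one can compute with. Lemmas 1 and 2 hold for any finite reflection group, irreducible or not. Let
$$e_k=\frac1{|W|}\sum_{w\in W}\det(w)^k\,w,$$
the projection onto the $\varepsilon^k$-isotypic part. Thus $e_0$ projects onto invariants and $e_1$ onto $U$.

**Lemma 1.** $\mathrm{Cat}^{(m)}(W;q,t)$ is the bigraded Hilbert series of $U^m/R_+U^m$.

**Proof.** The space $\mathcal A^{m-1}$ is spanned by elements $g\pi$ with $g\in S$ and $\pi$ a product of $m-1$ alternating polynomials ($\pi=1$ if $m=1$). Since $w\pi=\det(w)^{m-1}\pi$, we get $e_m(g\pi)=(e_1g)\pi\in U^m$. Conversely $U^m\subset\mathcal A^{m-1}$ and $e_m$ is the identity on $U^m$. So the $\varepsilon^m$-part of $\mathcal A^{m-1}$ is exactly $U^m$. Next, $\mathcal I\mathcal A^{m-1}=R_+\mathcal A^{m-1}$, and $e_m(ra)=r\,e_m(a)$ for $r\in R_+$, so the $\varepsilon^m$-part of $\mathcal I\mathcal A^{m-1}$ is $R_+U^m$. Taking isotypic parts is exact, which gives the claim. $\square$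

**Lemma 2.** The natural map $U^m/R_+U^m\to\mathcal A^m/\mathfrak m\mathcal A^m$ is an isomorphism. Hence $\mathrm{Cat}^{(m)}(W;1,1)=\dim\mathcal A^m/\mathfrak m\mathcal A^m$.

**Proof.** The map is well defined since $R_+\subset\mathfrak m$. It is surjective because $\mathcal A^m=SU^m$ and $S=\mathbb C+\mathfrak m$. For injectivity let $u\in U^m\cap\mathfrak m\mathcal A^m$ and write $u=\sum g_i\pi_i$ with $g_i\in\mathfrak m$ and $\pi_i$ a product of $m$ alternating polynomials. Then $u=e_mu=\sum(e_0g_i)\pi_i$, and each $e_0g_i$ is an invariant without constant term. So $u\in R_+U^m$. $\square$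

In particular $U^m/R_+U^m$ is finite-dimensional, as $\mathcal A^m$ is a finitely generated ideal.

**The $GL_2$-action.** The group $GL_2=GL_2(\mathbb C)$ acts on $S$ by $(g\cdot F)(x,y)=F((x,y)g)$. This commutes with $W$, so $U^m$ and $R_+U^m$ are $GL_2$-stable. The matrix $\mathrm{diag}(q,t)$ acts on bidegree $(i,j)$ by $q^it^j$. Therefore $\mathrm{Cat}^{(m)}(W;q,q^{-1})$ is the $SL_2$-character of $U^m/R_+U^m$. Let $V_k$ be the irreducible $SL_2$-module of dimension $k+1$, with character $\chi_k=q^k+q^{k-2}+\dots+q^{-k}$. Since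
$$(1-q^2)\chi_j=q^{-j}-q^{j+2},\tag{5}$$
for $k\ge0$ only $j=k$ contributes to the coefficient of $q^{-k}$, and so
$$\text{multiplicity of }V_k=\text{coefficient of }q^{-k}\text{ in }(1-q^2)\cdot(\text{character}).\tag{6}$$

## Ranks one and two by hand

**Rank one.** Let $W=\{\pm1\}$ act on $\mathbb R$, so $S=\mathbb C[x,y]$, $U$ is the odd polynomials and $R$ the even ones. Then $U^m$ consists of the polynomials whose monomials all have degree $\ge m$ and $\equiv m$ mod $2$, and $R_+U^m$ is the part in degree $\ge m+2$. The quotient is the space of forms of degree $m$, so $\mathrm{Cat}^{(m)}=[m+1]_{q,t}$, which becomes $\chi_m$ at $t=q^{-1}$. The right side of (4), with $N=1$ and $d_1=h=2$, is $q^{-m}\frac{1-q^{2m+2}}{1-q^2}=\chi_m$. So (4) holds. In Lemma 2 we see $\mathcal A=(x,y)$ and $\mathcal A^m/\mathfrak m\mathcal A^m=$ forms of degree $m$.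

**Rank two.** For $I_2(k)$ it is known that $\mathrm{Cat}^{(m)}=\sum_{j=0}^mq^{m-j}t^{m-j}[jk+1]_{q,t}$, which is $\sum_{j=0}^m\chi_{jk}$ at $t=q^{-1}$. Here the degrees are $2,k$, so $h=N=k$, and $(1-q^2)$ times the right side of (4) is
$$q^{-mk}(1-q^{mk+2})\frac{1-q^{(m+1)k}}{1-q^k}=\sum_{j=0}^m\bigl(q^{-jk}-q^{jk+2}\bigr)=(1-q^2)\sum_{j=0}^m\chi_{jk}$$
by (5). So (4) holds here too.

In rank two the lowest-degree alternating polynomial is just $\det(x,y)$, of bidegree $(1,1)$, because two vectors already fill a determinant. In rank three that is no longer available, and $\Phi$ takes its place.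

## The six coefficients of $\Phi$ are algebraically independent

From here to the end of the treatment of $m=1$, $W=H_3$. Let $P\subset U$ be the span of the six coefficients of $\Phi$. They are alternating by the first symmetry of $\Phi$, and $P$ is $GL_2$-stable by (3).

**Lemma 3.** The six coefficients of $\Phi$ are algebraically independent, and $P\cong V_5$ as an $SL_2$-module.

**Proof.** The coefficients define a polynomial map $\Phi$ from $V_{\mathbb C}^2$ (dimension $6$) to binary quintics (dimension $6$). It suffices that its differential is surjective at one point. Indeed, let $\Phi_0,\dots,\Phi_5$ be the coefficients, and suppose $G(\Phi_0,\dots,\Phi_5)=0$ with $G\ne0$ of minimal degree. Differentiating, $\sum_i(\partial_iG)(\Phi)\,d\Phi_i=0$. Near the point the $d\Phi_i$ are independent, so every $(\partial_iG)(\Phi)$ vanishes on an open set, hence identically. As $G$ is not constant, some $\partial_iG$ is a nonzero relation of smaller degree, a contradiction.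

**Step 1: choose a convenient point.** In the coordinates $(a,b,Z)$ take $x=e_a=(1,0,0)$ and $y=e_b=(0,1,0)$. In $(X,Y,Z)$-coordinates $e_a=\frac12(1,-i,0)$ and $e_b=\frac12(1,i,0)$, so $e_a\times e_b=\frac i2e_Z$. Also $\alpha e_a+\beta e_b$ has coordinates $(\alpha,\beta,0)$. From (1),
$$\Phi(e_a,e_b)(\alpha,\beta)=\tfrac i2\,\partial_Zf(\alpha,\beta,0)=\tfrac i2(\alpha^5+\beta^5).$$

**Step 2: directions from $\mathfrak{gl}_2$.** The purpose is to get four of the six directions for free from (3). Differentiate $\det(g)\,\bigl(\alpha'^5+\beta'^5\bigr)$, where $(\alpha',\beta')^T=g(\alpha,\beta)^T$, at $g=1$ along the four matrix units. Up to the factor $\frac i2$, the diagonal units give $6\alpha^5+\beta^5$ and $\alpha^5+6\beta^5$. The unit $E_{12}$ (which sends $\alpha\mapsto\alpha+s\beta$) gives $5\alpha^4\beta$, and $E_{21}$ gives $5\alpha\beta^4$. These span $\alpha^5,\beta^5,\alpha^4\beta,\alpha\beta^4$.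

**Step 3: directions from $\mathfrak{so}_3$.** The purpose is to reach the two missing monomials. For $A\in SO_3(\mathbb C)$ we have $Ax\times Ay=A(x\times y)$, hence
$$\Phi(Ax,Ay)(\alpha,\beta)=(df)_{A(\alpha x+\beta y)}\bigl(A(x\times y)\bigr)=d(f\circ A)_{\alpha x+\beta y}(x\times y).$$
Put $A=\exp(s\rho)$ and differentiate at $s=0$: the result is $d(\rho f)_{\alpha x+\beta y}(x\times y)$, where $\rho f$ is the derivative of $f$ along the linear vector field $\rho$. The field $\rho_1:(\dot a,\dot b,\dot Z)=(0,-2Z,a)$ preserves $ab+Z^2$, since $a(-2Z)+2Z\cdot a=0$. So it lies in $\mathfrak{so}_3(\mathbb C)$. It contributes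
$$\tfrac i2\,\partial_Z\bigl(-2Zf_b+af_Z\bigr)\big|_{Z=0}=\tfrac i2\bigl(-2f_b+af_{ZZ}\bigr)\big|_{Z=0}$$
at $(a,b)=(\alpha,\beta)$. By (1), $f_b|_{Z=0}=0$ and $f_{ZZ}|_{Z=0}=10a^2b^2$, so the contribution is $\frac i2\cdot10\,\alpha^3\beta^2$. In the same way $\rho_2:(\dot a,\dot b,\dot Z)=(-2Z,0,b)$ preserves $ab+Z^2$ and contributes $\frac i2\cdot10\,\alpha^2\beta^3$.

Together the image contains all six monomials, so $d\Phi$ has rank $6$ at $(e_a,e_b)$.

**Step 4: the module.** The coefficients are in particular linearly independent, in bidegrees $(1+i,6-i)$. So the $SL_2$-character of $P$ is $\sum_{i=0}^5q^{(1+i)-(6-i)}=\sum_{i=0}^5q^{2i-5}=\chi_5$. $\square$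

## Nothing alternating lies below degree seven

A copy of $\mathrm{Sym}^m(P)$ inside $U^m$ helps only if it survives modulo $R_+U^m$. It does, because $P$ sits in the lowest degree of $U$.

**Lemma 4.** There is no nonzero alternating polynomial of total degree $<7$.

**Proof.** *Parity.* The element $-1\in W$ acts on degree $d$ by $(-1)^d$, and $\det(-1)=-1$. So alternating polynomials have odd degree. Let $F$ be alternating of odd degree $d\le5$, and let $W^+=W\cap SO_3$. Then $F$ is $W^+$-invariant. We show that $F$ must be $SO_3$-invariant.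

*Small representations of $SO_3$ have no $W^+$-invariants.* Let $H_l$ be the space of harmonic polynomials of degree $l$ on $V$, an irreducible $SO_3$-module of dimension $2l+1$. Let $\Delta$ be the product of the $15$ linear forms defining the reflecting hyperplanes. Recall that the alternating polynomials in one set of variables are $\Delta\,\mathbb C[V]^W$, so $\mathbb C[V]^{W^+}=\mathbb C[V]^W\oplus\Delta\,\mathbb C[V]^W$. This has Hilbert series $(1+z^{15})/\bigl((1-z^2)(1-z^6)(1-z^{10})\bigr)$. Since $\mathbb C[V]=\mathbb C[x\cdot x]\otimes\bigoplus_lH_l$,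
$$\sum_l\dim H_l^{W^+}z^l=\frac{1+z^{15}}{(1-z^6)(1-z^{10})}.$$
Hence $H_l^{W^+}=0$ for $1\le l\le5$.

*Conclusion.* The degree-$d$ part of $S$ is a sum of modules $\mathrm{Sym}^i(V^*)\otimes\mathrm{Sym}^{d-i}(V^*)$ (complexified), which occur in the complexified $V^{\otimes d}$ because $V\cong V^*$. By Clebsch–Gordan its irreducible $SO_3$-constituents lie among $H_0,\dots,H_d$ with $d\le5$. So $F$ lies in the $H_0$-isotypic part, i.e. $F$ is $SO_3$-invariant. By the first fundamental theorem, the $SO_3$-invariants of two vectors are polynomials in $x\cdot x,\ x\cdot y,\ y\cdot y$, which have even degree. As $d$ is odd, $F=0$. $\square$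

**Corollary 5.** For every $m\ge1$, $\mathrm{Sym}^m(V_5)\cong\mathrm{Sym}^m(P)$ embeds $SL_2$-equivariantly in $U^m/R_+U^m$.

**Proof.** By Lemma 4, $U^m$ vanishes in degrees $<7m$. Elements of $R_+$ have no constant term, so $R_+U^m$ vanishes in degree $7m$. By Lemma 3 the products of $m$ elements of $P$ span a copy of $\mathrm{Sym}^m(P)$ in the degree-$7m$ part of $U^m$, and this copy injects into the quotient. $\square$

## Counting dimensions: degree five against degree three

The first thing to try with Corollary 5 is to set $q=t=1$ and compare sizes.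

**Proof of Theorem 3.** By Corollary 5, $\mathrm{Cat}^{(m)}(H_3;1,1)\ge\dim\mathrm{Sym}^m(V_5)=\binom{m+5}5$.

For the upper bound on the growth, consider the *fiber cone* $\mathcal F=\bigoplus_{m\ge0}\mathcal A^m/\mathfrak m\mathcal A^m$. (In rank one above it was $\mathbb C[x,y]$.) It equals $\mathcal R/\mathfrak m\mathcal R$, where $\mathcal R=S[\mathcal As]=\bigoplus_m\mathcal A^ms^m\subset S[s]$. It is a standard graded $\mathbb C$-algebra: its degree-$0$ part is $S/\mathfrak m=\mathbb C$ and it is finitely generated in degree $1$. Its dimension is the analytic spread of $\mathcal A$, which is at most $\dim S_{\mathfrak m}=6$ (Huneke–Swanson, *Integral Closure of Ideals, Rings, and Modules*, §5.1). Here is a direct reason. The ring $\mathcal R$ is a finitely generated domain whose fraction field lies in $\mathrm{Frac}(S)(s)$, of transcendence degree $7$, so $\dim\mathcal R\le7$. The ideal $\mathfrak m\mathcal R$ is nonzero, so $\dim\mathcal R/\mathfrak m\mathcal R\le6$. Hence the Hilbert function of $\mathcal F$, which is $\mathrm{Cat}^{(m)}(H_3;1,1)$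 by Lemma 2, is for large $m$ a polynomial of degree $\le5$. By the lower bound its degree is exactly $5$.

At $q=1$ the right side of (4), with degrees $2,6,10$ and $h=10$, is
$$\frac{(10m+2)(10m+6)(10m+10)}{2\cdot6\cdot10}=\tfrac13(m+1)(5m+1)(5m+3),\tag{7}$$
of degree $3$ in $m$. $\square$

So (4) fails for all large $m$. How large? The inequality $\binom{m+5}5>\frac13(m+1)(5m+1)(5m+3)$ is equivalent to $(m+2)(m+3)(m+4)(m+5)>40(5m+1)(5m+3)$, that is, to
$$m\,(m^3+14m^2-929m-646)>0 .$$
For $m\ge25$ we have $m^2+14m-929\ge46$, and $46m\ge1150>646$, so it holds. At $m=24$ it fails: $\binom{29}5=118755$ while (7) is $124025$. At $m=2$ the two numbers are $21$ and $143$. So the count by dimension says nothing for $2\le m\le24$. What is left unused is the $SL_2$-structure: we should look for *which* irreducible modules occur, not how many dimensions there are.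

## Highest weight vectors that the product formula cannot contain

**Proof of Theorem 1.** For each $m\ge2$ we exhibit a $k$ such that $V_k$ occurs in $U^m/R_+U^m$, while (4) would give it multiplicity $0$.

**Step 1: four highest weight vectors in $\mathrm{Sym}(V_5)$.** The purpose is to have building blocks for all $m$. The weights of $V_5$ are $-5,-3,\dots,5$, so the weight $-5m+2j$ occurs in $\mathrm{Sym}^m(V_5)$ with multiplicity $n_m(j)$, the number of partitions of $j$ with at most $m$ parts, each $\le5$. By (6) the multiplicity of $V_k$ in $\mathrm{Sym}^m(V_5)$ is $n_m(j)-n_m(j-1)$ with $j=(5m-k)/2$.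

* $m=2$, $k=2$, $j=4$. Size $4$: $4,31,22$. Size $3$: $3,21$. Difference $3-2=1$.
* $m=3$, $k=3$, $j=6$. Size $6$: $51,42,33,411,321,222$. Size $5$: $5,41,32,311,221$. Difference $6-5=1$.
* $m=4$, $k=0$, $j=10$. Size $10$: $55,541,532,5311,5221,442,4411,433,4321,4222,3331,3322$. Size $9$: $54,531,522,5211,441,432,4311,4221,333,3321,3222$. Difference $12-11=1$.
* $m=5$, $k=3$, $j=11$. Remove the largest part and list the rest.
  * Size $11$, largest part $5$: rest $51,42,33,411,321,222,3111,2211$ ($8$). Largest part $4$: rest $43,421,331,322,4111,3211,2221$ ($7$). Largest part $3$: rest $332,3311,3221,2222$ ($4$). Largest part $2$: none, since five parts reach only $10$. Total $19$.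
  * Size $10$, largest part $5$: rest $5,41,32,311,221,2111$ ($6$). Largest part $4$: rest $42,411,33,321,3111,222,2211$ ($7$). Largest part $3$: rest $331,322,3211,2221$ ($4$). Largest part $2$: $22222$ ($1$). Total $18$.

  Difference $19-18=1$.

So there are nonzero highest weight vectors $\tau\in\mathrm{Sym}^2(V_5)$ of weight $2$, $\kappa\in\mathrm{Sym}^3(V_5)$ of weight $3$, $I\in\mathrm{Sym}^4(V_5)$ of weight $0$, and $\kappa'\in\mathrm{Sym}^5(V_5)$ of weight $3$.

**Step 2: multiply them.** The purpose is to cover every $m\ge2$. The raising operator acts on $\mathrm{Sym}(V_5)$ as a derivation, so products of highest weight vectors are killed by it, and weights add. The algebra $\mathrm{Sym}(V_5)$ is a polynomial ring, hence a domain, so the products are nonzero. Therefore $V_k$ occurs in $\mathrm{Sym}^m(V_5)$, and by Corollary 5 in $U^m/R_+U^m$, as follows.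

| $m\ge2$ | $k$ | highest weight vector |
|---|---|---|
| $m\equiv2\pmod 4$ | $2$ | $\tau I^{(m-2)/4}$ |
| $m\equiv0\pmod 4$ | $4$ | $\tau^2I^{(m-4)/4}$ |
| $m\equiv3\pmod 4$ | $3$ | $\kappa I^{(m-3)/4}$ |
| $m\equiv1\pmod 4$ | $3$ | $\kappa'I^{(m-5)/4}$ |

**Step 3: the multiplicity that (4) predicts.** The purpose is to turn the product into a counting function. Write $Q=q^2$. For $H_3$ the right side of (4) is
$$\mathrm{RHS}_m=q^{-15m}\,\frac{(1-Q^{5m+1})(1-Q^{5m+3})(1-Q^{5m+5})}{(1-Q)(1-Q^3)(1-Q^5)} .\tag{8}$$
If (4) held for $(H_3,m)$, then by (6) the multiplicity of $V_k$ on the left would be the coefficient of $Q^n$, with $n=(15m-k)/2$, in $(1-Q)\,q^{15m}\,\mathrm{RHS}_m$. Let $p(n)=\#\{(i,j)\in\mathbb Z_{\ge0}^2:3i+5j=n\}$, with $p(n)=0$ for $n<0$. Then $\sum_np(n)Q^n=1/\bigl((1-Q^3)(1-Q^5)\bigr)$. Expand the numerator of (8): products of two or three of its nonconstant terms have $Q$-exponent $\ge10m+4>n$. So the predicted multiplicity is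
$$M_m(k)=p(n)-p(n-5m-1)-p(n-5m-3)-p(n-5m-5),\qquad n=\tfrac{15m-k}2.\tag{9}$$

**Step 4: the values of $p$.** The purpose is to evaluate (9). The generating function of $p(n)-p(n-15)$ is $(1-Q^{15})/((1-Q^3)(1-Q^5))$, which counts solutions of $3i+5j=n$ with $j\in\{0,1,2\}$. The residue of $n$ mod $3$ determines $j$, and a solution exists if and only if $n\ge5j$. So this difference is $0$ or $1$, and it is $1$ for all $n\ge10$. Hence $p(15t+r)=t+p(r)$ for $t\ge0$, $0\le r\le14$, with $p(r)\in\{0,1\}$. The numbers $0,3,5,6,8,9,\dots,14$ are of the form $3i+5j$, while $1,2,4,7$ are not. For $t\ge0$: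
$$p(15t+r)=\begin{cases}t+1,&r\in\{0,3,5,6,8,9,\dots,14\},\\ t,&r\in\{1,2,4,7\},\end{cases}\qquad p(15t-r)=t\quad(1\le r\le7).\tag{10}$$
The last equation follows from $15t-r=15(t-1)+(15-r)$ with $15-r\in\{8,\dots,14\}$ if $t\ge1$, and from $p=0$ at negative arguments if $t=0$.

**Step 5: all predicted multiplicities are zero.** The purpose is to check the three values of $k$ in the table.

*Case $m=2s$, $k=2$.* Here $n=15s-1$ and $M=p(15s-1)-p(5s-2)-p(5s-4)-p(5s-6)$, with $p(15s-1)=s$. The three subtracted values are:

* $s=3t$ (arguments $15t-2,\,15t-4,\,15t-6$): $t,\,t,\,t$;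
* $s=3t+1$ (arguments $15t+3,\,15t+1,\,15t-1$): $t+1,\,t,\,t$;
* $s=3t+2$ (arguments $15t+8,\,15t+6,\,15t+4$): $t+1,\,t+1,\,t$.

They sum to $s$ each time, so $M_m(2)=0$.

*Case $m=2s$, $k=4$.* Here $n=15s-2$ and $M=p(15s-2)-p(5s-3)-p(5s-5)-p(5s-7)$, with $p(15s-2)=s$. The subtracted values are:

* $s=3t$ (arguments $15t-3,\,15t-5,\,15t-7$): $t,\,t,\,t$;
* $s=3t+1$ (arguments $15t+2,\,15t,\,15t-2$): $t,\,t+1,\,t$;
* $s=3t+2$ (arguments $15t+7,\,15t+5,\,15t+3$): $t,\,t+1,\,t+1$.

They sum to $s$, so $M_m(4)=0$.

*Case $m=2s+1$, $k=3$.* Here $n=15s+6$ and $M=p(15s+6)-p(5s)-p(5s-2)-p(5s-4)$, with $p(15s+6)=s+1$. The subtracted values are: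

* $s=3t$ (arguments $15t,\,15t-2,\,15t-4$): $t+1,\,t,\,t$;
* $s=3t+1$ (arguments $15t+5,\,15t+3,\,15t+1$): $t+1,\,t+1,\,t$;
* $s=3t+2$ (arguments $15t+10,\,15t+8,\,15t+6$): $t+1,\,t+1,\,t+1$.

They sum to $s+1$, so $M_m(3)=0$.

For each $m\ge2$ the module $V_k$ of the table occurs in $U^m/R_+U^m$ at least once, while (4) would force multiplicity $0$. So (4) fails for $H_3$ and every $m\ge2$. $\square$

**Example, $m=2$.** Evaluating (9) for $k=30,28,\dots,0$ (that is, $n=0,\dots,15$) gives
$$\mathrm{RHS}_2=\chi_{30}+\chi_{24}+\chi_{20}+\chi_{18}+\chi_{14}+\chi_{12}+\chi_{10}+\chi_6+\chi_0 .$$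
The dimensions add up to $31+25+21+19+15+13+11+7+1=143$, in agreement with (7). There is no $\chi_2$, but the left side contains a copy of $V_2$ in total degree $14$, in bidegrees $(8,6),(7,7),(6,8)$.

## The case $m=1$: three generators under $GL_2$

Here we compute $U/R_+U$ for $H_3$ exactly. Let $f_2=x\cdot x$, $f_6=f$, $f_{10}$ be basic invariants, and $\Delta=\Delta(x)$ the product of the $15$ root forms. Recall that $\det(\nabla f_2,\nabla f_6,\nabla f_{10})$ is a nonzero multiple of $\Delta$. Put
$$g_d=\det(x,y,\nabla f_d(x))\in U,\quad\text{of bidegree }(d,1),\quad d=6,10.$$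
(So $g_6$ is the coefficient of $\alpha^5$ in $\Phi$.) The raising operator of the $GL_2$-action is $E=\sum_ix_i\partial_{y_i}$, obtained from $F(x,y+sx)$. A vector of bidegree $(a,b)$ killed by $E$ is a highest weight vector. Then $a\ge b$, and if nonzero it generates the irreducible $GL_2$-module $S_{(a,b)}$ with character $(qt)^b[a-b+1]_{q,t}$.

**Proof of Theorem 2.**

**Step 1: describe all highest weight vectors of $S$.** The purpose is to have explicit spanning sets. By Cauchy's decomposition $S=\bigoplus_\lambda S_\lambda(V^*)\otimes S_\lambda(\mathbb C^2)$ (with $V^*$ complexified), the highest weight vectors of bidegree $(a,b)$ form an irreducible $GL_3$-module. Let $u_k=(x\times y)_k$ be the $2\times2$ minors. Products of $a-b$ of the $x_i$ and $b$ of the $u_k$ have bidegree $(a,b)$ and are killed by $E$, since $Ex_i=0$ and $Eu_k=(x\times x)_k=0$. Their span is $GL_3$-stable and nonzero, so it is everything.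

**Step 2: nothing survives with $b\ge2$.** Expanding $\epsilon_{ikl}\epsilon_{jmn}$ as a $3\times3$ determinant of Kronecker deltas gives
$$u_iu_j=\delta_{ij}\bigl[(x\cdot x)(y\cdot y)-(x\cdot y)^2\bigr]-(y\cdot y)\,x_ix_j+(x\cdot y)(x_iy_j+y_ix_j)-(x\cdot x)\,y_iy_j .$$
Every term has a factor $x\cdot x$, $x\cdot y$ or $y\cdot y$. So a highest weight vector $F\in U$ of bidegree $(a,b)$ with $b\ge2$ can be written $F=\sum_ir_is_i$ with $r_i$ quadratic invariants and $s_i\in S$. Then $F=e_1F=\sum_ir_i\,e_1(s_i)\in R_+U$.

By complete reducibility, highest weight vectors of $U/R_+U$ lift to highest weight vectors of $U$. Hence in $U/R_+U$ they occur only in bidegrees $(a,0)$ and $(a,1)$.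

**Step 3: $b=0$.** The purpose is to find the candidates without $y$. We have $U_{(*,0)}=\Delta\,\mathbb C[x]^W$, and modulo $R_+U$ only $\mathbb C\Delta$ remains.

**Step 4: $b=1$, a free basis.** An element of $U$ linear in $y$ has the form $y\cdot G(x)$ with $G$ a polynomial vector field such that $G(wx)=\det(w)\,wG(x)$ for all $w$. For $w$ orthogonal, $wa\times wb=\det(w)\,w(a\times b)$, so each $\nabla f_i\times\nabla f_j$ is such a field. We claim they form a basis over $\mathbb C[x]^W$. This is Solomon's theorem (*Invariants of finite reflection groups*, Nagoya Math. J. 22 (1963)) that $(\mathbb C[V]\otimes\wedge^2V^*)^W$ is free over $\mathbb C[V]^W$ on the $df_i\wedge df_j$, read through $V\otimes\varepsilon\cong\wedge^2V^*$. In our case it can be seen directly. Let $J=\det(\nabla f_2,\nabla f_6,\nabla f_{10})$, a nonzero multiple of $\Delta$. Then $\nabla f_2,\nabla f_6,\nabla f_{10}$ are independent over $\mathbb C(x)$, and so are their cross products. Write $G=c_{26}\nabla f_2\times\nabla f_6+c_{2,10}\nabla f_2\times\nabla f_{10}+c_{6,10}\nabla f_6\times\nabla f_{10}$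 over $\mathbb C(x)$. Taking the dot product with the remaining gradient gives $c_{26}=G\cdot\nabla f_{10}/J$, $c_{2,10}=-G\cdot\nabla f_6/J$ and $c_{6,10}=G\cdot\nabla f_2/J$. Each $G\cdot\nabla f_l$ is an alternating polynomial in $x$, hence lies in $\Delta\,\mathbb C[x]^W$. So the coefficients lie in $\mathbb C[x]^W$.

Since $\nabla f_2=2x$, we have $y\cdot(\nabla f_2\times\nabla f_d)=2\det(y,x,\nabla f_d)=-2g_d$. So $U_{(*,1)}$ is free over $\mathbb C[x]^W$ with basis
$$g_6,\qquad g_{10},\qquad K:=y\cdot(\nabla f_6\times\nabla f_{10}),$$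
in bidegrees $(6,1),(10,1),(14,1)$.

**Step 5: $b=1$, the third basis element is not a new highest weight vector.** The purpose is to replace $K$ by something visibly below $\Delta$. The element $y\cdot\nabla\Delta\in U$ has bidegree $(14,1)$, so
$$y\cdot\nabla\Delta=cK+A\,g_6+B\,g_{10},\qquad c\in\mathbb C,\quad A,B\in\mathbb C[x]^W\text{ homogeneous of degrees }8,4.$$
Set $y=x$. The left side becomes $15\Delta$ by Euler, $g_6$ and $g_{10}$ vanish, and $K$ becomes $\det(x,\nabla f_6,\nabla f_{10})=\frac12J$. So $15\Delta=\frac c2J$ and $c\ne0$. As $Ag_6,Bg_{10}\in R_+U$, the space $U_{(*,1)}$ modulo $R_+U$ is spanned by the classes of $g_6$, $g_{10}$ and $y\cdot\nabla\Delta$. Now $E(y\cdot\nabla\Delta)=x\cdot\nabla\Delta=15\Delta$. We also have $\Delta\notin R_+U$, because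
$$(R_+U)_{(*,0)}=\mathbb C[x]^W_+\,\Delta\,\mathbb C[x]^W\not\ni\Delta .$$
So no nonzero multiple of the class of $y\cdot\nabla\Delta$ is killed by $E$, and there is no highest weight vector of $U/R_+U$ in bidegree $(14,1)$.

**Step 6: the remaining three survive.** By the previous steps every highest weight vector of $U/R_+U$ lies in the span of the classes of $\Delta,g_6,g_{10}$, and these three are killed by $E$ (for $g_d$ because $Eg_d=\det(x,x,\nabla f_d)=0$). None of them lies in $R_+U$:

* $\Delta\notin R_+U$ was just shown.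
* $g_6\ne0$ has degree $7$, the lowest degree of $U$ by Lemma 4, while $R_+U$ lives in degrees $>7$.
* An element of $(R_+U)_{(10,1)}$ is a sum of products $ru$ with $r\in R_+$, $u\in U$ bihomogeneous. If $u$ has $y$-degree $0$, it has degree $\ge15$, which is too large. So $u\in U_{(10-c,1)}$ with $c>0$, which lies in $\mathbb C[x]^Wg_6$, and $r\in\mathbb C[x]^W$. Thus $(R_+U)_{(10,1)}\subset\mathbb C[x]^Wg_6$, which does not contain $g_{10}$ by freeness.

Therefore $U/R_+U\cong S_{(15)}\oplus S_{(10,1)}\oplus S_{(6,1)}$, that is, $\mathrm{Cat}^{(1)}(H_3;q,t)=[16]_{q,t}+qt[10]_{q,t}+qt[6]_{q,t}$.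

**Step 7: compare with (4).** At $t=q^{-1}$ this is $\chi_{15}+\chi_9+\chi_5$. On the other side, (8) gives
$$(1-Q)\,q^{15}\,\mathrm{RHS}_1=(1+Q^3)(1+Q^5)(1-Q^8)=1+Q^3+Q^5-Q^{11}-Q^{13}-Q^{16}.$$
By (5), $(1-Q)q^{15}\chi_k=Q^{(15-k)/2}-Q^{(17+k)/2}$, so $k=15,9,5$ contribute $1-Q^{16}$, $Q^3-Q^{13}$, $Q^5-Q^{11}$. Hence $\mathrm{RHS}_1=\chi_{15}+\chi_9+\chi_5$, and (4) holds for $m=1$. With Theorem 1, for $H_3$ it holds if and only if $m=1$. $\square$

**Remark: a second disproof for $m=2$, and its limit.** Multiplication makes $U^2/R_+U^2$ a quotient of $\mathrm{Sym}^2(U/R_+U)\cong\mathrm{Sym}^2(V_5\oplus V_9\oplus V_{15})$. This contains no $V_0$: the invariant form on an odd-weight $V_k$ is skew, so $\mathrm{Sym}^2(V_k)$ has no invariant, and the three modules are pairwise non-isomorphic, so the mixed products have none either. But $\mathrm{RHS}_2$ contains $\chi_0$. So for $m=2$ neither side of (4) dominates the other as an $SL_2$-character: $V_2$ is on the left only and $V_0$ on the right only. This upper-bound argument already loses its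 force at $m=4$, where $\mathrm{Sym}^4(V_5)$ contains $V_0$, spanned by $I$. That is why the proof of Theorem 1 used the lower bound of Corollary 5.

## Localizing at a point with parabolic stabilizer

A *parabolic subgroup* of $W$ is the stabilizer $W'=W_{v}$ of a point $v\in V$. For example, the stabilizer of the vertex $(0,0,1)$ in $H_3$ is the dihedral group $I_2(5)$ of order $120/12=10$. Let $V=V'\oplus V^{W'}$ be the orthogonal decomposition. Then $\mathrm{Cat}^{(m)}(W';q,t)$ is formed from the essential action of $W'$ on $V'$ by the same definition; $W'$ may be reducible, and Lemmas 1 and 2 still apply.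

**Proof of Theorem 4, monotonicity.** Let $W'=W_{v}$ and $v_0=(v,0)\in V\oplus V$, whose stabilizer in $W$ is $W'$. Let $\mathfrak n\subset S$ be the maximal ideal of $v_0$, $O=S_{\mathfrak n}$, and $\mathcal A'\subset S$ the ideal generated by the $W'$-alternating polynomials in $S$.

**Step 1: near $v_0$ the two alternating ideals agree, $\mathcal AO=\mathcal A'O$.** This is what links $W$ to $W'$. A $W$-alternating polynomial is $W'$-alternating, so $\mathcal A\subset\mathcal A'$. For the converse, by Artin–Rees choose $c$ with $\mathfrak n^c\cap\mathcal A'\subset\mathfrak n\mathcal A'$. Let $g$ be $W'$-alternating. We antisymmetrize $g$ over $W$ after multiplying by a polynomial that nearly kills it at the other points of the orbit.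

For each $z\in Wv_0\setminus\{v_0\}$ choose a polynomial $l_z$ of degree one with $l_z(z)=0$, $l_z(v_0)=1$, and put $\varphi_0=\prod_zl_z^c$. Then $\varphi_0(v_0)=1$ and $\varphi_0$ vanishes to order $\ge c$ at every other point of the orbit. Let $\varphi=\prod_{w'\in W'}w'\varphi_0$. It is $W'$-invariant. It has the same two properties, since $W'$ fixes $v_0$ and permutes the other orbit points. Put
$$G=\sum_{w\in W}\det(w)\,w(\varphi g),\qquad D=\sum_{w\notin W'}\det(w)\,w(\varphi g).$$
Then $G$ is $W$-alternating. For $w\in W'$ we have $\det(w)\,w(\varphi g)=\varphi g$, so $G=|W'|\varphi g+D$. For $w\notin W'$, the polynomial $w(\varphi g)$ vanishes at $v_0$ to the order to which $\varphi g$ vanishes at $w^{-1}v_0\ne v_0$, which is at least $c$. So $D\in\mathfrak n^c$. Also $D=G-|W'|\varphi g\in\mathcal A'$. By the choice of $c$, $D\in\mathfrak n\mathcal A'$. As $\varphi(v_0)=1$, $\varphi$ is a unit in $O$, and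
$$g=\frac{G-D}{|W'|\varphi}\in\mathcal AO+\mathfrak n\mathcal A'O .$$
Hence $\mathcal A'O=\mathcal AO+\mathfrak n\mathcal A'O$, and Nakayama's lemma gives $\mathcal A'O=\mathcal AO$.

**Step 2: count generators.** The purpose is to bound the local number of generators by the global one. By graded Nakayama and Lemma 2, $\mathcal A^m$ is generated by $\mathrm{Cat}^{(m)}(W;1,1)$ elements. Hence so is $\mathcal A^mO=\mathcal A'^mO$, and
$$\dim\mathcal A'^mO/\mathfrak n\mathcal A'^mO\le\mathrm{Cat}^{(m)}(W;1,1).$$

**Step 3: identify the local count with $W'$.** Write $S=S''\otimes T$ with $S''=\mathbb C[V'\oplus V']$ and $T=\mathbb C[V^{W'}\oplus V^{W'}]$. Since $W'$ acts trivially on $T$, its alternating polynomials in $S$ are those in $S''$ tensored with $T$. So $\mathcal A'^m=\mathcal A''^m\otimes T$, where $\mathcal A''\subset S''$ is the alternating ideal of $W'$. The point $v_0=(v,0)$ has zero component in $V'\oplus V'$, because $v\in V^{W'}$. So $\mathfrak n=\mathfrak m''\otimes T+S''\otimes\mathfrak n_T$, with $\mathfrak m''$ the ideal of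 the origin in $S''$ and $\mathfrak n_T$ a maximal ideal of $T$ with $T/\mathfrak n_T=\mathbb C$. Therefore
$$\mathcal A'^mO/\mathfrak n\mathcal A'^mO=\mathcal A'^m/\mathfrak n\mathcal A'^m\cong\mathcal A''^m/\mathfrak m''\mathcal A''^m .$$
The first equality holds because a module killed by $\mathfrak n$ is unchanged by localizing at $\mathfrak n$. By Lemma 2 for $W'$, the dimension is $\mathrm{Cat}^{(m)}(W';1,1)$. With Step 2 this proves $\mathrm{Cat}^{(m)}(W;1,1)\ge\mathrm{Cat}^{(m)}(W';1,1)$.

**The group $H_4$.** The group $H_3$ is a parabolic subgroup of $H_4$, so $\mathrm{Cat}^{(m)}(H_4;1,1)\ge\binom{m+5}5$ by monotonicity and Theorem 3. With degrees $2,12,20,30$ and $h=30$, the right side of (4) at $q=1$ is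
$$(15m+1)\Bigl(\tfrac{5m}2+1\Bigr)\Bigl(\tfrac{3m}2+1\Bigr)(m+1)=\tfrac14(15m+1)(5m+2)(3m+2)(m+1).$$
Dividing by the common factor $m+1$, this is smaller than $\binom{m+5}5$ if and only if
$$(m+2)(m+3)(m+4)(m+5)>30(15m+1)(5m+2)(3m+2).$$
The left side is $m^4+14m^3+71m^2+154m+120$ and the right side is $6750m^3+7650m^2+2280m+120$. So the condition is
$$m\,(m^3-6736m^2-7579m-2126)>0 .$$
For $m\ge6738$ we have $m^3-6736m^2\ge2m^2\ge13476\,m>7579m+2126$, so the condition holds. Hence (4) fails for $H_4$ at $q=1$ for all $m\ge6738$. $\square$
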